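# Fifty-one lines that four colors cannot serve

## An arrangement with no nonrepetitive 4-coloring

**Theorem 1.** Let $L$ consist of the lines

* $x=i$ for $-4\le i\le 5$, and $y=j$ for $-4\le j\le 4$,
* $x-y=k$ and $x+y=k$ for $-7\le k\le 8$,

so that $|L|=10+9+16+16=51$. In every coloring of the intersection points of $L$ with 4 colors, some line of $L$ contains a segment $r_1\dots r_{2t}$ that is a repetition with $t\in\{1,2,4\}$. Hence $L$ has no nonrepetitive coloring with 4 colors.

Here are the words used.

**Definition (repetition).** A sequence $r_1r_2\dots r_{2t}$ with $t\ge1$ is a *repetition*, of period $t$, if $r_i=r_{i+t}$ for $i=1,\dots,t$. A *segment* of a sequence is a subsequence of consecutive terms. A sequence is *nonrepetitive* if none of its segments is a repetition.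

For instance $11$, $0303$ and $20302030$ are repetitions, of periods $1$, $2$ and $4$. The sequence $0102$ is nonrepetitive, while $20102$ followed by $01$ contains $0\,1\,0\,2\,0\,1$, which is not a repetition, and also $2\,0\,1\,0\,2\,0\,1$, which has odd length and so is not one either. A repetition read backwards is again a repetition.

**Definition (coloring of an arrangement).** A *line arrangement* is a finite set $L$ of lines in the plane. Let $P$ be the set of all intersection points of lines in $L$. A coloring of $P$ is a *nonrepetitive coloring of the arrangement* if, for every $\ell\in L$, the colors of the points of $P$ on $\ell$, in their order along $\ell$, form a nonrepetitive sequence.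

The source "Nonrepetitive colorings of line arrangements" (http://mittag-leffler.se/sites/default/files/IML-1314s-49.pdf) is where the problem comes from. Two facts are given as known: every line arrangement has a nonrepetitive coloring with at most 405 colors, and the 10 lines determined by the 5 vertices of a regular pentagon have no nonrepetitive coloring with 3 colors. The conjecture to be decided was that *every line arrangement has a nonrepetitive coloring with at most 4 colors*. Theorem 1 says that the conjecture is false. It says a bit more: to defeat four colors on $L$ one only needs to look at repetitions of periods $1$, $2$ and $4$. We shall see that the period $4$ cannot be dispensed with on the lattice of lines of which $L$ is a finite piece.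

## One line, a grid, one square

**One busy line.** Cross the $x$-axis by four vertical lines. The only line with more than one point is the $x$-axis, which has four. A word of length $4$ over two letters without repetitions of period $1$ must alternate, so it reads $abab$, a repetition of period $2$. So two colors fail, and three suffice: $0102$. For arbitrarily many vertical lines three colors still suffice, by a theorem of Thue (1906): there are arbitrarily long nonrepetitive words over three letters.

**A grid.** Take the lines $x=i$ and $y=j$ in finite ranges. Let $s$ be a nonrepetitive word over $\{1,2,3\}$, long enough, and color $(i,j)$ by $s(i+j)$. Each row and each column reads a segment of $s$. So a grid of any size has a nonrepetitive coloring with three colors.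

**One square.** The six lines $x=0$, $x=1$, $y=0$, $y=1$, $x=y$, $x+y=1$ meet in the four corners of the unit square and in its center. Each side has two points and each diagonal reads corner, center, corner. Corners $0,1,0,1$ in cyclic order and center $2$ is a nonrepetitive coloring. With four colors in total there is one restriction that will drive everything below: the four corners cannot have four distinct colors, because the center must differ from all of them.

**A grid with diagonals: the natural coloring fails.** Suppose we add the diagonal lines, keep the grid coloring $f(i,j)=s(i+j)$, and try to color the centers of the squares from $\{0,1,2,3\}$. Look along a line $x+y=k$. Its grid points all have color $c=s(k)$. A center on this line belongs to a square whose corners have colors $s(k-1),s(k),s(k),s(k+1)$, so only colors outside $\{s(k-1),s(k),s(k+1)\}$ are available. Since $s(k)\ne s(k\pm1)$, at most two colors remain. Four consecutive centers $z_1,z_2,z_3,z_4$ on the line form a word of length $4$ over at most two letters, so they contain a repetition, of period $r\in\{1,2\}$. Then the line, which reads $c\,z_1\,c\,z_2\,c\,z_3\,c\,z_4$, contains a repetition of period $2r\in\{2,4\}$. So this coloring cannot be extended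 with four colors. This is only one coloring, of course. To prove Theorem 1 we must treat all of them.

## Vertices and faces inside a rectangle

Let $Q=[-4,5]\times[-4,4]$. We shall only ever look at points of $L$ inside $Q$. Call the integer points *vertices*, the unit squares with integer corners *faces*, and the lines $x\pm y=k$ *diagonal lines*.

**Lemma 2.** The intersection points of $L$ in $Q$ are exactly the vertices in $Q$ and the centers of the faces contained in $Q$. Both diagonal lines through the center of a face in $Q$ belong to $L$. The points in $Q$ on a line of $L$ form a segment of the sequence of that line. On a row or column they are consecutive vertices, and on a diagonal line they are vertices and face centers alternately.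

**Proof.** Two axis-parallel lines of $L$, or an axis-parallel and a diagonal line, meet (if at all) in an integer point. The lines $x-y=k$ and $x+y=l$ meet in $\left(\frac{k+l}2,\frac{l-k}2\right)$, whose coordinates differ by the integer $k$ and so are both integers or both half-odd. So every intersection point in $Q$ is a vertex or a face center.

Conversely, each vertex $(i,j)\in Q$ lies on $x=i$ and $y=j$, both in $L$. A face in $Q$ has center $(i+\frac12,j+\frac12)$ with $-4\le i\le 4$ and $-4\le j\le3$. The diagonal lines through it are $x-y=i-j$ and $x+y=i+j+1$. Here $-7=-4-3\le i-j\le 4+4=8$ and $-7=-4-4+1\le i+j+1\le 4+3+1=8$. So both lines are in $L$, and the center is an intersection point.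

Since $Q$ is convex, the points of a line that lie in $Q$ are consecutive among its intersection points. A row or column contains no face centers. A diagonal line passes alternately through vertices and face centers, at steps of $(\frac12,\pm\frac12)$, and all of these that lie in $Q$ are intersection points. $\square$

**The standing assumption.** Suppose, for a contradiction, that the vertices and face centers in $Q$ have been colored with $0,1,2,3$ so that

$$\text{no line of } L \text{ has, among its points in } Q, \text{ a segment that is a repetition with } t\in\{1,2,4\}. \tag{1}$$

This is all we use until Theorem 1 is proved. We write $f$ for the color of a vertex and $g$ for the color of a face, meaning its center. The symbol ✗ marks a contradiction with (1). The case $t=1$ of (1) says that neighboring vertices in a row or column have different colors, and that the color $g$ of a face differs from the colors $f$ of its four corners.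

**Lemma 3 (face rule).** Let $p,q,p',q'$ be the corners of a face in $Q$, in cyclic order. If $f(q)\ne f(q')$, then $f(p)=f(p')$, and $g$ of the face is the unique color other than $f(p),f(q),f(q')$.

**Proof.** Both $p$ and $p'$ are adjacent to $q$ and to $q'$, so $f(p),f(p')\notin\{f(q),f(q')\}$. If $f(p)\ne f(p')$, the corners would have four distinct colors and none would be left for the face. So $f(p)=f(p')$, the colors $f(p),f(q),f(q')$ are distinct, and $g$ is the fourth color. $\square$

In words: two different colors on one diagonal of a face force equality on the other diagonal, and force the face. We shall apply this rule many times.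

**Definition (depth).** The *depth* of a vertex $v$ is the largest $d$ such that the $(2d+1)\times(2d+1)$ block of vertices centered at $v$ lies in $Q$.

For $v=(i,j)$ this is $\min(i+4,\,5-i,\,j+4,\,4-j)$. So $(0,0)$ and $(1,0)$ have depth $4$, the vertex $(3,-2)$ has depth $2$, and $(5,4)$ has depth $0$. Each of the eight vertices surrounding a vertex of depth $d\ge 1$ has depth at least $d-1$.

**Notation around a vertex.** Let $v$ have depth $\ge1$. Its neighbors are the vertices $E,N,W,S$, with colors $e,n,w,s$. The vertices diagonally next to $v$, called the *corners of $v$*, have colors $ne,nw,sw,se$. The four faces at $v$ have colors $g_{ne},g_{nw},g_{sw},g_{se}$. We write $EE$ for the vertex two steps east of $v$. The diagonal line through $v$ running from southwest to northeast reads, around $v$,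
$$sw,\ g_{sw},\ f(v),\ g_{ne},\ ne .$$

**Symmetry.** A rotation or reflection of a block centered at a vertex maps vertices to vertices, faces to faces, and rows, columns and diagonal lines to rows, columns and diagonal lines, possibly reversing directions. A reversed repetition is a repetition. So in an argument that takes place inside such a block we may apply these symmetries, and we may permute the colors.

## Four types of neighborhoods

We classify vertices by the colors of their four neighbors. If $f(v)=0$, these colors lie in $\{1,2,3\}$.

**Lemma 4.** For every vertex $v$ of depth $\ge1$, the cyclic word $(e,n,w,s)$ is of one of these types: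

* type I: all four are equal, as in $(1,1,1,1)$;
* type II: three are equal and one, the *odd* one, is different, as in $(1,1,1,2)$;
* type III: three distinct colors, the equal pair being opposite, as in $(1,2,1,3)$;
* type IV: three distinct colors, the equal pair being adjacent, as in $(1,1,2,3)$.

**Proof.** Let $f(v)=0$. If one color or three colors occur among the neighbors, or two with multiplicities $3+1$, we are in the list. It remains to exclude two colors with multiplicities $2+2$. Up to symmetry there are two cases.

Adjacent pairs: $e=n=1$, $w=s=2$. The northwest face has $N$ and $W$ as opposite corners, with colors $1\ne2$. By Lemma 3, $nw=f(v)=0$ and $g_{nw}=3$. The southeast face has $E$ and $S$ as opposite corners, with colors $1\neq2$, so $se=0$ and $g_{se}=3$. The diagonal line through $v$ contains $nw,g_{nw},f(v),g_{se}=0303$ ✗.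

Opposite pairs: $e=w=1$, $n=s=2$. By Lemma 3 in the southwest face, $sw=0$ and $g_{sw}=3$. In the northeast face, $g_{ne}=3$. So $sw,g_{sw},f(v),g_{ne}=0303$ ✗. $\square$

## Periods 1 and 2 leave only types I and IV

We now squeeze out types II and III, away from the boundary of $Q$. The first tool says that the odd neighbor of a type II vertex shows its color on the far side.

**Lemma 5.** Let $u$ of depth $\ge1$ have type II with the odd neighbor to the east, of color $\gamma$. Then $g_{nw}=g_{sw}=\gamma$ at $u$. The analogous statement holds for the other directions.

**Proof.** Let $f(u)=\alpha$ and $n=w=s=\beta$, and let $\varepsilon$ be the fourth color, so $\alpha,\beta,\gamma,\varepsilon$ are all the colors. The northeast face has opposite corners $E,N$ of colors $\gamma\ne\beta$. By Lemma 3, $ne=\alpha$ and $g_{ne}=\varepsilon$. The diagonal line contains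
$$g_{sw},\ f(u),\ g_{ne},\ ne\;=\;g_{sw}\,\alpha\,\varepsilon\,\alpha ,$$
so $g_{sw}\ne\varepsilon$. Also $g_{sw}\ne\alpha$ and $g_{sw}\ne\beta$, since $u$ and $W$ are corners of that face. So $g_{sw}=\gamma$. Reflecting north and south gives $g_{nw}=\gamma$. $\square$

The second tool combines this with a repetition of period $2$ along a row.

**Lemma 6.** Let $v$ have depth $\ge2$. It is impossible that $e=w$, $ne=se=f(v)$ and $g_{ne}\ne g_{se}$.

**Proof.** Suppose it happens, with $f(v)=0$ and $e=w=1$. The west, north and south neighbors of $E$ are $v$ and the two eastern corners of $v$, all of color $0$. The row through $v$ contains $W,v,E,EE$, with colors $1,0,1,f(EE)$, so $f(EE)\ne0$. So $E$, which has depth $\ge1$, has type II with the odd neighbor to the east. By Lemma 5 the northwest and southwest faces of $E$ have equal colors. These are the northeast and southeast faces of $v$, so $g_{ne}=g_{se}$, against the hypothesis. $\square$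

**Lemma 7.** Every vertex of depth $\ge2$ has type I or type IV.

**Proof.** Let $v$ have depth $\ge2$ and $f(v)=0$.

**Step 1 (excluding type III).** By symmetry let $e=w=1$, $n=2$, $s=3$. By Lemma 3 in the two eastern faces, $ne=0$ with $g_{ne}=3$, and $se=0$ with $g_{se}=2$. Lemma 6 forbids exactly this.

**Step 2 (excluding type II: the eight vertices around $v$).** By symmetry let $e=n=w=1$, $s=2$. Lemma 3 in the two southern faces gives $se=sw=0$ and $g_{se}=g_{sw}=3$. Lemma 5, with the odd neighbor to the south, gives $g_{ne}=g_{nw}=2$. So $ne\ne2$, and $ne\ne 1$ because that corner is adjacent to $N$. If $ne=0$, then $e=w$, $ne=se=0$ and $g_{ne}=2\ne3=g_{se}$, which Lemma 6 forbids. So $ne=3$, and by reflecting east and west $nw=3$.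

**Step 3 (excluding type II: one column further east).** The aim is to force the row through $N$ into a repetition. At this point the colors are, with question marks at $EE$ and $v+(2,1)$,
$$\begin{array}{cccc} 3&1&3&?\\ 1&0&1&?\\ 0&2&0& \end{array}$$
where the middle entry $0$ of the second column is $v$. Consider $E$, of color $1$: its west and south neighbors have color $0$ and its north neighbor has color $3$. Now $f(EE)\ne1$ by adjacency. Next, $f(EE)\neq0$, since otherwise $W,v,E,EE$ reads $1010$ ✗. And $f(EE)\ne3$, since otherwise $E$, of depth $\ge1$, would have the cyclic word $(3,3,0,0)$, excluded by Lemma 4. So $f(EE)=2$. The face northeast of $E$ has as opposite corners $EE$, of color $2$, and the northeast corner of $v$, of color $3$. By Lemma 3 its other two corners agree: $f(v+(2,1))=f(E)=1$. The row through $N$ then contains $nw,\,n,\,ne,\,f(v+(2,1))=3131$ ✗. $\square$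

We draw three consequences for later use.

**Lemma 8.**

* (a) If $v$ has type I and depth $\ge2$, then each neighbor of $v$ of depth $\ge2$ has type IV.
* (b) A vertex of depth $\ge2$ with three equally colored neighbors has type I.
* (c) For a vertex of type IV we have $e\neq w$ and $n\ne s$, and its neighbors use all three colors different from its own.

**Proof.** (a) By symmetry take the neighbor $E$, and let $f(v)=0$, $e=w=1$. If $E$ had type I, all its neighbors would have the color of its neighbor $v$, so $f(EE)=0$ and $W,v,E,EE$ would read $1010$ ✗. By Lemma 7 only type IV remains. (b) Such a vertex has type I or II, and Lemma 7 excludes II. (c) The only equal pair among its neighbors is an adjacent one, and the neighbors carry three distinct colors different from the color of the vertex. $\square$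

## A coloring with no repetition of period at most 3

So far we have used only periods $1$ and $2$. The obvious plan is to go on like this until a contradiction appears. On the full lattice of such lines this plan cannot succeed, even if period $3$ is added, as we now show.

Let $\mathcal T$ be the infinite arrangement of all lines $x=i$, $y=j$, $x\pm y=k$ with $i,j,k\in\mathbb Z$. By the computation in Lemma 2, its points are the integer points and the centers of the unit squares, and its rows, columns and diagonal lines read as in Lemma 2. The notions of coloring and repetition carry over, each line now carrying a bi-infinite sequence.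

**Proposition 9.** $\mathcal T$ has a 4-coloring without repetitions with $t\le3$. Thus $T=4$ is the least $T$ such that repetitions with $t\le T$ are unavoidable with 4 colors on $\mathcal T$.

The first sentence is proved here. The second also needs the fact that $4$ colors on $\mathcal T$ cannot avoid $t\in\{1,2,4\}$, which is Corollary 12 below.

**Proof of the first sentence.** Write $\bar2=3$ and $\bar3=2$.

**Step 1 (the coloring).** We let the colors $0,1$ depend on $i+j$ only, and insert *stars*, which are $2$ or $3$ and vary along the lines $x+y=k$. The *class* of a vertex $(i,j)$ is $i+j \bmod 6$. Classes $0,1,2,3,4,5$ receive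
$$0,\ 1,\ *,\ 1,\ 0,\ *,\qquad\text{where } *=2 \text{ for } i \text{ even and } *=3 \text{ for } i\text{ odd}.$$
For a face with lower-left corner $(i,j)$ put $\lambda=i+j+1 \bmod 6$. Its lower-left corner has class $\lambda-1$, the corners $(i+1,j)$ and $(i,j+1)$ have class $\lambda$, and its upper-right corner has class $\lambda+1$. In the order lower-left; two middle corners; upper-right, the corner colors are

* $\lambda=0$: $z;0,0;1$, and $\lambda=3$: $z;1,1;0$, with the star $z$ at the lower left;
* $\lambda=1$: $0;1,1;z$, and $\lambda=4$: $1;0,0;z$, with the star $z$ at the upper right;
* $\lambda=2$: $1;2,3;1$ and $\lambda=5$: $0;2,3;0$, the middle corners in some order, since their first coordinates have different parities.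

Color the face $\bar z$ in the first four cases, $0$ if $\lambda=2$, and $1$ if $\lambda=5$. In each case the face differs from its corners. Neighboring vertices in rows and columns have consecutive classes, and consecutive classes have different colors. So there is no repetition with $t=1$.

For a sequence $(w_i)$, a repetition of period $t$ needs $w_i=w_{i+t}$ for $t$ consecutive values of $i$. We check $t=2,3$ on each kind of line.

**Step 2 (rows and columns).** They read $0\,1\,*\,1\,0\,*$ over and over. Number the positions so that $w_1w_2w_3w_4w_5w_6=0\,1\,*\,1\,0\,*$, continuing modulo $6$ (the stars need not agree). The pairs $(w_i,w_{i+2})$ for $i=1,\dots,6$ are $(0,*),(1,1),(*,0),(1,*),(0,0),(*,1)$, so equality holds only for $i\equiv2,5$, never for two consecutive $i$. The pairs $(w_i,w_{i+3})$ are $(0,1),(1,0),(*,*),(1,0),(0,1),(*,*)$, so equality can hold only for $i\equiv3,6$, never for three consecutive $i$.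

**Step 3 (lines $x+y=k$).** All vertices on such a line have class $k \bmod 6$, and all faces on it have $\lambda\equiv k$. If $k\equiv0,1,3,4$, the vertices have a constant color $c\in\{0,1\}$ and the faces have colors $\bar z$. The corner carrying $z$ sits at the same place in each of these faces, so its first coordinate changes by $1$ from each face to the next, and $z$ alternates between $2$ and $3$. If $k\equiv2,5$, the vertices are stars, which alternate, and the faces have a constant color $c\in\{0,1\}$. In both cases the line reads
$$\dots c\,\alpha\,c\,\bar\alpha\,c\,\alpha\,c\,\bar\alpha\dots\qquad(c\in\{0,1\},\ \alpha\in\{2,3\}).$$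
Of two consecutive equalities $w_i=w_{i+2}$, one would compare $\alpha$ with $\bar\alpha$, and it fails. Each equality $w_i=w_{i+3}$ would compare $c$ with a star, and it fails.

**Step 4 (lines $x-y=k$).** Along such a line the class increases by $2$ from vertex to vertex. Let $k$ be even. Starting at a vertex of class $0$, we meet: the vertex, color $0$; a face with $\lambda=1$, whose star is its upper-right corner, the next vertex on the line; that vertex, of class $2$, with color $z$, say; a face with $\lambda=3$, whose star is its lower-left corner, the same vertex; a vertex of class $4$, color $0$; a face with $\lambda=5$, color $1$. So the line reads in blocks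
$$0\ \bar z\ z\ \bar z\ 0\ 1,$$
with $z$ varying from block to block. Let $z'$ be the star of the next block. For $i=1,\dots,6$ the pairs $(w_i,w_{i+2})$ are $(0,z),(\bar z,\bar z),(z,0),(\bar z,1),(0,0),(1,\bar z')$, so equality holds only for $i\equiv2,5$. The pairs $(w_i,w_{i+3})$ are $(0,\bar z),(\bar z,0),(z,1),(\bar z,0),(0,\bar z'),(1,z')$, never equal.

Let $k$ be odd. Starting at a vertex of class $3$ we meet: color $1$; a face with $\lambda=4$, color $\bar z$ with $z$ at the next vertex; that vertex, of class $5$, color $z$; a face with $\lambda=0$, color $\bar z$; a vertex of class $1$, color $1$; a face with $\lambda=2$, color $0$. The blocks are $1\,\bar z\,z\,\bar z\,1\,0$, the previous ones with $0$ and $1$ exchanged. So the same check applies. $\square$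

Look at this coloring at the origin. There $f=0$, $e=n=1$, $w=3$, $s=2$: type IV, as Lemma 7 demands. The northeast corner $(1,1)$ has class $2$ and odd first coordinate, so $ne=3$. And the line $x+y=0$ reads $\dots0\,3\,0\,2\,0\,3\,0\,2\dots$, which contains repetitions of period $4$. So the situation in which periods $1,2,3$ get stuck is a type IV vertex $v$ with $ne\ne f(v)$. The next lemma shows that this local situation always produces exactly such a repetition of period $4$.

## Period 4 makes the surroundings of a type IV vertex rigid

**Lemma 10.** Let $v$ have depth $\ge3$ and type IV. Then all four corners of $v$ have color $f(v)$, and all four neighbors of $v$ have type I.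

**Proof.** Place $v=(0,0)$ with $f(v)=0$, $e=n=1$, $w=2$, $s=3$. All eight vertices surrounding $v$ have depth $\ge2$.

**Step 1 (three corners, two neighbors).** We apply Lemma 3 wherever two neighbors of $v$ differ. The northwest face has $n=1\ne2=w$, so $nw=0$ and $g_{nw}=3$. The southwest face has $w=2\ne3=s$, so $sw=0$. The southeast face has $e=1\ne3=s$, so $se=0$ and $g_{se}=2$. So $W$ has three neighbors of color $0$ ($v$ and the two western corners), and so does $S$ ($v$ and the two southern corners). By Lemma 8(b), $W$ and $S$ have type I.

**Step 2 (if $ne\neq0$, the southeast is forced).** Suppose $ne=\tau\ne0$. The aim is to determine the line $x+y=0$ around $v$. Since the corner $(1,1)$ is adjacent to $E$, also $\tau\ne1$. So $\tau\in\{2,3\}$; let $\tau'$ be the other element of $\{2,3\}$.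

The vertex $E=(1,0)$ has color $1$, west and south neighbors of color $0$, and north neighbor of color $\tau$. It does not have type I, so it has type IV by Lemma 7. By Lemma 8(c) its neighbors use $0,2,3$, so $f(2,0)=\tau'$.

In the face with corners $(1,0),(2,0),(2,-1),(1,-1)$, the opposite corners $(2,0)$ and $(1,-1)$ have colors $\tau'\ne0$. By Lemma 3, $f(2,-1)=f(1,0)=1$.

Let $u=(1,-1)$. It has color $0$, north and east neighbors $(1,0),(2,-1)$ of color $1$, and west neighbor $(0,-1)$ of color $3$. So it has type IV, and its south neighbor has the missing color: $f(1,-2)=2$. In the southeast face of $u$ the opposite corners $(2,-1)$ and $(1,-2)$ have colors $1\ne2$. By Lemma 3, $f(2,-2)=f(u)=0$ and this face has color $3$.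

**Step 3 (the northwest, by reflection).** We apply to Step 2 the reflection in $x=y$. It exchanges $E$ with $N$ and $W$ with $S$, and fixes the corner $(1,1)$; so it preserves the assumptions if we also exchange the colors $2$ and $3$. (Step 2 did not depend on which of $2,3$ is $\tau$.) So for $u'=(-1,1)$, of color $0$, we get: its north and east neighbors have color $1$, its south neighbor $(-1,0)$ has color $2$, its west neighbor has color $3$, and its northwest face has color $2$. The colors of the vertices are now as follows, for $-2\le x\le2$ from left to right and $2\ge y\ge-2$ from top to bottom, with dots for vertices that we do not need: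
$$\begin{array}{ccccc} 0&1&\tau'&\cdot&\cdot\\ 3&0&1&\tau&\cdot\\ \cdot&2&0&1&\tau'\\ \cdot&0&3&0&1\\ \cdot&\cdot&\cdot&2&0 \end{array}$$

**Step 4 (reading the line $x+y=0$).** From the northwest face of $u'$ to the vertex $(2,-2)$ it reads
$$2,\quad f(u')=0,\quad g_{nw}(v)=3,\quad f(v)=0,\quad g_{se}(v)=2,\quad f(u)=0,\quad 3,\quad f(2,-2)=0 .$$
This is $2030\,2030$, a repetition of period $4$ ✗. So $ne=0$.

**Step 5 (the other two neighbors).** Now $E$ has three neighbors of color $0$, namely $v$ and the two eastern corners, and likewise $N$. By Lemma 8(b) both have type I. $\square$

## The line next to a type IV vertex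

We can now finish. Lemma 10 creates a patch in which many vertices have color $0$. On the line $x+y=1$, just beside such vertices, the color $0$ is therefore unavailable, and a word over three letters has to be written there. Lemma 8(c) ties its letters to colors on the other side of the patch.

**Proof of Theorem 1.** Assume (1).

**Step 1 (a type IV vertex with much room).** The adjacent vertices $(0,0)$ and $(1,0)$ have depth $4$. By Lemma 7 each has type I or IV, and by Lemma 8(a) they do not both have type I. Choose one of type IV and translate it to the origin. Then the block $[-4,4]^2$ is available, and a vertex $(a,b)$ in it has depth at least $4-\max(|a|,|b|)$. By symmetry let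
$$f(0,0)=0,\qquad f(1,0)=f(0,1)=1,\qquad \{f(-1,0),f(0,-1)\}=\{2,3\}.$$

**Step 2 (the patch of color $0$).** We propagate Lemma 10. By Lemma 10 at the origin, the four neighbors of the origin have type I and the corners $(\pm1,\pm1)$ have color $0$. The vertices $(1,-1)$ and $(-1,1)$ have depth $\ge3$, and each is adjacent to a neighbor of the origin, of type I and depth $\ge3$. By Lemma 8(a) they have type IV. By Lemma 10 at these two vertices, their neighbors have type I and their corners have color $0$. So
$$(2,-2)\ \text{ and }\ (-2,2)\ \text{ have color } 0.$$
The vertex $(2,-2)$ has depth $\ge2$ and is adjacent to $(2,-1)$, which is a neighbor of $(1,-1)$ and so has type I, and has depth $\ge2$. By Lemma 8(a), $(2,-2)$ has type IV. Reflecting in $x=y$, $(-2,2)$ has type IV. In summary, $(k,-k)$ has color $0$ and type IV for $-2\le k\le2$.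

**Step 3 (no color $0$ on the line $x+y=1$).** Let $a_k=(k,1-k)$, and let $g_k$ be the color of the face with opposite corners $a_k,a_{k+1}$. The other corners of this face are $(k,-k)$ and $(k+1,1-k)$. The line $x+y=1$ reads $\dots f(a_k),g_k,f(a_{k+1}),g_{k+1}\dots$. For $-2\le k\le2$ the face of $g_k$ has the corner $(k,-k)$ of color $0$, so $g_k\ne0$. For $-2\le k\le2$ the vertex $a_k$ is adjacent to $(k,-k)$, and $a_3=(3,-2)$ is adjacent to $(2,-2)$. So $f(a_k)\ne0$ for $-2\le k\le3$.

**Step 4 (the middle of the word).** We have $f(a_0)=f(0,1)=1$ and $f(a_1)=f(1,0)=1$. Put $m=g_0$. It is neither $0$ nor $1$, so $m\in\{2,3\}$; let $\{m,m'\}=\{2,3\}$. The segment $a_0,g_0,a_1,g_1$ reads $1\,m\,1\,g_1$, so $g_1\ne m$. Also $g_1\ne0$, and $g_1\ne f(a_1)=1$. So $g_1=m'$. Likewise $g_{-1},a_0,g_0,a_1$ reads $g_{-1}\,1\,m\,1$, so $g_{-1}\ne m$, and $g_{-1}\ne0,1$. So $g_{-1}=m'$. Since $f(a_2)\ne0,g_1$ and $f(a_{-1})\ne0,g_{-1}$, we get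
$$f(a_2),\,f(a_{-1})\in\{1,m\}.$$

**Step 5 (across the patch).** We relate $a_2$ and $a_{-1}$ to the neighbors $(0,-1)$ and $(-1,0)$ of the origin. The vertex $(1,-1)$ has type IV, with east neighbor $a_2=(2,-1)$ and west neighbor $(0,-1)$. The vertex $(-1,1)$ has type IV, with north neighbor $a_{-1}=(-1,2)$ and south neighbor $(-1,0)$. By Lemma 8(c),
$$f(a_2)=m\ \Rightarrow\ f(0,-1)\ne m,\qquad\qquad f(a_{-1})=m\ \Rightarrow\ f(-1,0)\ne m. \tag{2}$$
One of $f(0,-1),f(-1,0)$ equals $m$, since together they are $\{2,3\}$. So $f(a_2)=f(a_{-1})=m$ is impossible, and at least one of $f(a_2),f(a_{-1})$ equals $1$. The reflection in $x=y$ exchanges $a_k$ with $a_{1-k}$ and $g_k$ with $g_{-k}$, and it preserves everything established so far. So we may assume $f(a_2)=1$.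

**Step 6 (extending the word in both directions).** Now every letter is forced.

* The segment $a_1,g_1,a_2,g_2$ reads $1\,m'\,1\,g_2$, so $g_2\ne m'$. Also $g_2\ne0,1$. So $g_2=m$.
* If $f(a_{-1})=1$, then $a_{-1},g_{-1},a_0,g_0,a_1,g_1,a_2,g_2$ reads $1\,m'\,1\,m\;1\,m'\,1\,m$, a repetition of period $4$ ✗. So $f(a_{-1})=m$. By (2), $f(-1,0)\neq m$, so $f(-1,0)=m'$ and $f(0,-1)=m$.
* We have $f(a_3)\ne0$ and $f(a_3)\neq g_2=m$. If $f(a_3)=1$, then $g_{-1},a_0,g_0,a_1,g_1,a_2,g_2,a_3$ reads $m'\,1\,m\,1\;m'\,1\,m\,1$, a repetition of period $4$ ✗. So $f(a_3)=m'$.

Here is the situation for $-2\le x\le 3$ and $2\ge y\ge-2$: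
$$\begin{array}{cccccc} 0&m&\cdot&\cdot&\cdot&\cdot\\ \cdot&0&1&0&\cdot&\cdot\\ \cdot&m'&0&1&\cdot&\cdot\\ \cdot&\cdot&m&0&1&\cdot\\ \cdot&\cdot&\cdot&?&0&m' \end{array}$$

**Step 7 (the vertex $(1,-2)$ has no color).** It is a neighbor of two type IV vertices, which disagree about it. The vertex $(2,-2)$ has type IV, with east neighbor $a_3=(3,-2)$ of color $m'$ and west neighbor $(1,-2)$. By Lemma 8(c), $f(1,-2)\ne m'$. The vertex $(1,-1)$, of color $0$, has type IV, with north neighbor $a_1$ and east neighbor $a_2$ both of color $1$. By Lemma 8(c) its west and south neighbors have the two colors $2,3$. Since its west neighbor has $f(0,-1)=m$, its south neighbor has $f(1,-2)=m'$ ✗.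

So (1) is impossible: in every 4-coloring of the points of $L$, some line of $L$ contains a repetition with $t\in\{1,2,4\}$, and one can be found inside $Q$. This proves Theorem 1, and the conjecture is false. $\blacksquare$

## More lines, and the infinite lattice

**Corollary 11.** For every $n\ge51$ there is an arrangement of $n$ lines with no nonrepetitive 4-coloring, even forbidding only $t\in\{1,2,4\}$.

**Proof.** Add to $L$ the $n-51$ lines $x=6,7,\dots$ in order. Every new intersection point lies on an added line, so it has first coordinate $\ge6$ and is outside $Q$. So the points in $Q$ are unchanged, and the segments inside $Q$ of the lines of $L$ are unchanged. The proof of Theorem 1 uses only such segments. $\square$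

**Corollary 12.** $\mathcal T$ has no 4-coloring avoiding repetitions with $t\in\{1,2,4\}$.

**Proof.** The points of $\mathcal T$ in $Q$ are the vertices and the face centers in $Q$, the same as for $L$. Each line of $L$ is a line of $\mathcal T$, and its points in $Q$ form the same segment. Such a coloring of $\mathcal T$ would therefore satisfy (1), which is impossible. $\square$

This also completes Proposition 9: with $4$ colors on $\mathcal T$, repetitions with $t\le 4$ are unavoidable, and repetitions with $t\le3$ are avoidable.

## Six colors for the infinite lattice

**Proposition 13.** $\mathcal T$ has a nonrepetitive coloring with 6 colors. Hence the least number of colors for $\mathcal T$ is $5$ or $6$.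

Proposition 9 put a constant letter between varying ones on the lines $x+y=k$. The construction below uses the same pattern on almost every line, now with Thue words as the varying letters. Here is the fact about such alternation.

**Lemma 14.** Let a sequence alternate between one fixed letter $c$ and letters $z_1,z_2,\dots\ne c$. If $(z_i)$ is nonrepetitive, so is the sequence.

**Proof.** In a repetition of odd period $t$, the positions of $r_1$ and $r_{1+t}$ have different parities, so $c$ would equal some $z_i$, which is false. A repetition of even period $2r$ has length $4r$ and contains $2r$ consecutive letters $z_a,\dots,z_{a+2r-1}$. Equality of letters at distance $2r$ gives $z_b=z_{b+r}$ for $a\le b< a+r$, a repetition of period $r$ in $(z_i)$. $\square$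

The argument is the same for bi-infinite sequences.

**Proof of Proposition 13.**

**Step 1 (bi-infinite Thue words).** We need nonrepetitive words indexed by $\mathbb Z$ over three letters. By Thue (1906) there are nonrepetitive words over three letters of every length. For each $n$ choose one of length $2n+1$ and index it by $-n,\dots,n$. Infinitely many of these words agree at position $0$. Among them infinitely many agree on $-1,0,1$, and so on. The letters so fixed define a word on $\mathbb Z$, and each finite segment of it is a segment of one of the chosen words. So it is nonrepetitive. Let $s:\mathbb Z\to\{1,2,3\}$ and $p,q:\mathbb Z\to\{A,B,C\}$ be such words.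

**Step 2 (the vertices).** Color $(i,j)$ by $0$ if $i+j$ is even. If $i+j$ is odd, call $(i,j)$ an *odd vertex*, give it the coordinates
$$u=\frac{i+j-1}2,\qquad w=\frac{i-j-1}2,$$
and color it $s(u)$. Here $i=u+w+1$ and $j=u-w$, so each pair $(u,w)\in\mathbb Z^2$ is an odd vertex. For example, $(1,0)$ has $u=w=0$.

**Step 3 (the faces).** Each face contains exactly two odd vertices, which are opposite corners. Let $(i,j)$ be its lower-left corner. If $i+j$ is odd, the odd vertices are $(i,j)$ and $(i+1,j+1)$, with coordinates $(u,w)$ and $(u+1,w)$; we say that the face is of the *first kind*. If $i+j$ is even, they are $(i,j+1)$ and $(i+1,j)$, with coordinates $(u,w)$ and $(u,w+1)$, where $u=\frac{i+j}2$ and $w=\frac{i-j}2-1$; the face is of the *second kind*.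

* First kind: color the face $\varphi_u(q(w))$. Here $\varphi_u:\{A,B,C\}\to\{\theta,4,5\}$ is a bijection, $\theta=\theta(u)$ is the element of $\{1,2,3\}$ other than $s(u)$ and $s(u+1)$ (these two are distinct, as $s$ is nonrepetitive), and $\varphi_u^{-1}(\theta)$ is $A$, $B$ or $C$ according to $u\bmod 3$.
* Second kind: color the face $4$, $5$ or $\tau(u)$ if $p(u+w)$ is $A$, $B$ or $C$ respectively, where $\tau(u)\in\{1,2,3\}\setminus\{s(u)\}$ is fixed for each $u$.

The colors used are $0,\dots,5$. It remains to read every line.

**Step 4 (rows and columns).** The letter $0$ alternates with the colors of odd vertices. Two steps east, or two steps north, increase $u$ by $1$. So the odd vertices show consecutive terms of $s$, and Lemma 14 applies.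

**Step 5 (lines $x+y=k$ with $k$ even).** The vertices have color $0$. The faces have $i+j=k-1$, so they are of the first kind, with $u=\frac{k-2}2$ fixed and $w$ running through consecutive integers. Their colors $\varphi_u(q(w))$ are an injective image of $q$, so they are nonrepetitive, and they are nonzero. Lemma 14 applies.

**Step 6 (lines $x-y=k$ with $k$ even).** The vertices have color $0$. The faces have $i-j=k$, so $i+j$ is even and they are of the second kind, with $w=\frac k2-1$ fixed and $u$ running through consecutive integers. In the sequence of face colors replace $1,2,3$ by $C$, $4$ by $A$ and $5$ by $B$. The result is the sequence $p(u+w)$, a shift of $p$. A repetition among the face colors would become a repetition in $p$. So the face colors are nonrepetitive, and they are nonzero. Lemma 14 applies.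

**Step 7 (lines $x+y=2u+1$).** The vertices are odd vertices with this fixed $u$, so they all have color $s(u)$. The faces have $i+j=2u$, so they are of the second kind with this $u$, and $w$ runs through consecutive integers. Their colors lie in $\{4,5,\tau(u)\}$, differ from $s(u)$, and are an injective image of the word $p(u+w)$. Lemma 14 applies with $c=s(u)$.

**Step 8 (lines $x-y=2w+1$).** Here the vertices vary too, and Lemma 14 is of no use. The vertices are the odd vertices with this fixed $w$. The faces have $i-j=2w+1$, so $i+j$ is odd, and they are of the first kind with this $w$. The line reads
$$\dots\ s(u)\ G(u)\ s(u+1)\ G(u+1)\ \dots,\qquad G(u)=\varphi_u(q(w)).$$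
Consider a repetition of period $t$ on it.

* $t=1$ is excluded, since $G(u)\in\{\theta(u),4,5\}$ differs from $s(u)$ and $s(u+1)$.
* If $t=2r$ is even, the repetition contains $2r$ consecutive letters of $s$, and these form a repetition of period $r$ in $s$, as in the proof of Lemma 14. This is a contradiction.
* If $t\ge3$ is odd, positions at distance $t$ have different parities, so each $G$-letter in the repetition equals an $s$-letter and so lies in $\{1,2,3\}$. The repetition has length $2t$ and contains $t\ge3$ consecutive letters $G(u)$. But $G(u)\in\{1,2,3\}$ means $G(u)=\theta(u)$, that is, $q(w)=\varphi_u^{-1}(\theta(u))$. For the fixed letter $q(w)$ this holds for exactly one residue class of $u$ modulo $3$, so not for three consecutive $u$. This is a contradiction.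

So the coloring is nonrepetitive. By Corollary 12, four colors do not suffice for $\mathcal T$, so the least number is $5$ or $6$. $\square$

These notes do not determine which of $5$ and $6$ is right for $\mathcal T$, nor the least constant that serves all line arrangements. By Theorem 1 and the known upper bound, that constant lies between $5$ and $405$.
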